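# Weakly neighborly polytopes: the matroid determines the $h$-vector but not the flag vector

## Weak neighborliness and flag numbers

Throughout, $P$ is a convex polytope of dimension $d$ (a $d$-polytope) with vertex set $V=V(P)$ and $n=|V|$. Both $\emptyset$ and $P$ count as faces of $P$, with $\dim\emptyset=-1$. A *proper face* is a face different from $P$, so $\emptyset$ is a proper face when $d\ge 0$. I identify a face with its vertex set when this causes no confusion. I use freely that intersections of faces are faces, and that if $F$ is a face and a convex combination of points of $P$ with positive coefficients lies in $F$, then all those points lie in $F$.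

**Definition (weakly neighborly).** $P$ is *weakly neighborly*, abbreviated w.n., if for every $k\ge 0$ every set of $k+1$ vertices of $P$ is contained in a face of $P$ of dimension at most $2k$.

For $k=0$ the condition is empty, and so it is for $2k\ge d$, since $P$ itself is an allowed face. So only $0<2k<d$ matters. All polygons are w.n. A 3-polytope is w.n. exactly when any two vertices lie in a common 2-face. The triangular prism has this property: two vertices of the same triangle share that triangle, and two vertices of different triangles share a quadrilateral. The bipyramid over a triangle does not have it: its two apexes lie in no common 2-face.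

**Definition (flag vector).** For $S\subseteq\{0,\dots,d-1\}$, let $f_S(P)$ be the number of chains $F_1\subset F_2\subset\cdots$ of faces of $P$ whose dimensions are exactly the elements of $S$. The flag vector is the collection of all $f_S(P)$. The numbers $f_i=f_{\{i\}}$ form the $f$-vector, and we write $f_{02}$ for $f_{\{0,2\}}$, and so on.

For the square pyramid, $f=(5,8,5)$, and $f_{02}=4\cdot 3+4=16$ counts the incidences between vertices and 2-faces.

## The affine matroid and its flats

**Definition (underlying matroid).** The underlying matroid of $P$ is the matroid on $V$ whose independent sets are the affinely independent sets of vertices. A *flat* is a set $K\subseteq V$ with $K=V\cap\operatorname{aff}K$; its dimension is $\dim\operatorname{aff}K$. The empty set is a flat.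

A matroid isomorphism is a bijection of vertex sets that maps independent sets exactly onto independent sets. It preserves the dimension of $\operatorname{aff}S$ for every $S$ (this is one less than the size of a largest independent subset of $S$). It therefore preserves $d$, and it maps flats to flats, because $K$ is a flat if and only if adding any further vertex raises the dimension. A flat $K\neq V$ has dimension less than $d$.

The vertex set of a face is a flat: a proper nonempty face is $F=P\cap H$ for a supporting hyperplane $H$, so $P\cap\operatorname{aff}F\subseteq P\cap H=F$. The converse fails badly. In the prism with triangles $a_0a_1a_2$ and $b_0b_1b_2$ and edges $a_ib_i$, the triple $a_0a_1b_2$ is a 2-dimensional flat and is not a face. In fact the only dependent 4-sets of the prism are the three quadrilaterals $\{a_i,a_j,b_i,b_j\}$. Indeed, a triangle plus a vertex of the other triangle is independent. For a set such as $\{a_0,a_1,b_0,b_2\}$, the differences from $a_0$ are $e_1,e_3,e_2+e_3$ in suitable coordinates, hence independent; the other sets $\{a_i,a_j,b_i,b_k\}$ with $i,j,k$ distinct are equivalent to it under a symmetry of the prism.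 So the matroid sees the quadrilaterals, but it does not distinguish the triple $a_0a_1b_2$ from the face $a_0a_1a_2$ by size and dimension.

**Definition (dependence).** A *dependence* on $V$ is a nonzero $\lambda:V\to\mathbb R$ with $\sum_v\lambda_v=0$ and $\sum_v\lambda_v v=0$.

For a square with vertices $1,2,3,4$ in cyclic order, the dependences are the nonzero multiples of $(1,-1,1,-1)$. The matroid records only the supports of dependences; their signs belong to the oriented matroid.

## The toric $h$-vector and the $h$-polynomial of a triangulation

**Definition (toric $h$ and $g$, in Stanley's sense).** Put $g(\emptyset,x)=1$. For a $d$-polytope $P$ with $d\ge0$,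
$$h(\partial P,x)=\sum_{\emptyset\le F<P}g(F,x)(x-1)^{d-1-\dim F},\qquad g(P,x)=\sum_{0\le i\le\lfloor d/2\rfloor}(h_i-h_{i-1})x^i,\tag{1}$$
where $h_i$ is the coefficient of $x^i$ in $h(\partial P,x)$ and $h_{-1}=0$.

Let us compute the first cases. For a point, $h=1$ and $g=1$. For a segment, $h=(x-1)+2=x+1$ and $g=1$. For an $m$-gon,
$$h=(x-1)^2+m(x-1)+m=x^2+(m-2)x+1,\qquad g=1+(m-3)x.$$
For a 3-polytope, $h=(x-1)^3+f_0(x-1)^2+f_1(x-1)+\sum_F\bigl(1+(|F|-3)x\bigr)$, summed over the 2-faces. The coefficient of $x^2$ is $f_0-3$. Since $\sum_F|F|=2f_1$, the coefficient of $x$ is $3-2f_0+f_1+2f_1-3f_2$, which equals $f_0-3$ by Euler's relation $f_1-f_2=f_0-2$. The constant term is $-1+f_0-f_1+f_2=1$. So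
$$h=(1,f_0-3,f_0-3,1),\qquad g=1+(f_0-4)x\qquad(d=3).\tag{2}$$

**Definition (triangulation).** A *triangulation* of $P$ uses no new vertices: it is a set $T$ of affinely independent subsets of $V$, closed under taking subsets, such that $\operatorname{conv}\sigma\cap\operatorname{conv}\tau=\operatorname{conv}(\sigma\cap\tau)$ for $\sigma,\tau\in T$, and the sets $\operatorname{conv}\sigma$ cover $P$. We write $f_k(T)$ for the number of $(k+1)$-element members of $T$ (so $f_{-1}(T)=1$), and
$$h(T,x)=\sum_{\sigma\in T}x^{|\sigma|}(1-x)^{d+1-|\sigma|}.\tag{3}$$

Every polytope has a triangulation of this kind. Every vertex of $P$ is used, because a vertex lying in $\operatorname{conv}\sigma$ belongs to $\sigma$. If $F$ is a face of $P$, then $T|_F=\{\sigma\in T:\sigma\subseteq V(F)\}$ triangulates $F$: a point of $F$ lies in the relative interior of some $\operatorname{conv}\sigma$, and then $\sigma\subseteq F$.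

For a square cut into two triangles, $T$ has $1,4,5,2$ members of sizes $0,1,2,3$, and
$$h(T,x)=(1-x)^3+4x(1-x)^2+5x^2(1-x)+2x^3=1+x,$$
which is $g$ of the square. This agreement will be proved for all w.n. polytopes. Without weak neighborliness it has to fail in general. The bipyramid over a triangle has a triangulation with two tetrahedra and 9 edges, and another with three tetrahedra around the axis and 10 edges; so not even the number of edges of a triangulation is well defined there.

## The flag vector and the $h$-vector as functions of the matroid

Now the question can be posed. Suppose $P$ and $Q$ are weakly neighborly $d$-polytopes with isomorphic underlying matroids. Must they have the same flag vector? Must $h(\partial P)=h(\partial Q)$? Conjecture 21 of the paper *Equidecomposable and weakly neighborly polytopes* says yes to both. It was known that $h(\partial P)=h(\partial Q)$ holds if in addition there are at most $d+3$ vertices; we shall not use this.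

Some hypothesis is certainly needed. In $\mathbb R^4$, take the bipyramid over a tetrahedron whose axis, the segment between its apexes $x_1,x_2$, crosses the tetrahedron in an interior point of both. Compare it with the convex hull of two triangles that lie in complementary planes, each with the origin in its interior. Both are 4-polytopes with 6 vertices, so in each the dependence is unique up to scaling, and all its coefficients are nonzero. Hence in both cases any five vertices are independent and all six are dependent, so the matroids agree.

In the bipyramid, $x_1x_2$ is not an edge, since this segment passes through the interior. In the second polytope all 15 pairs are edges. For two vertices of one triangle, take the linear functional that is $1$ on them, smaller on the third vertex of that triangle, and zero on the other plane. For one vertex from each triangle, take a sum of two functionals, each with maximum $1$ attained only at the chosen vertex of its triangle. So the numbers of edges differ. The bipyramid is not w.n.: the pair $x_1,x_2$ lies in no proper face.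

For w.n. polytopes the two halves of the question have different answers.

**Theorem A.** There are weakly neighborly $4$-polytopes $P,Q$ with $8$ vertices and a matroid isomorphism between their vertex sets, with $f(P)=(8,22,25,11)$ and $f(Q)=(8,22,26,12)$.

**Theorem B.** If $P,Q$ are weakly neighborly $d$-polytopes with isomorphic underlying matroids, then $h(\partial P)=h(\partial Q)$.

**Theorem C.** Let $n$ be the number of vertices.

1. If $d\le3$, or if $n\le d+3$, the flag vector of a weakly neighborly $d$-polytope is determined by its matroid.
2. Pairs as in Theorem A (same matroid, different $f$-vectors) exist for every $d\ge4$ with $n=d+4$, and for every $d\ge7$ and every $n\ge d+4$.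
3. For $d=4$, the matroid together with the number of facets determines the flag vector.

So the flag-vector half is false and the $h$-vector half is true. By Theorem C(1), the example in Theorem A has the smallest possible dimension $d=4$ and the smallest possible excess $n=d+4$. For the flag vector, the range $d\in\{4,5,6\}$, $n>d+4$ is not settled here.

## Polygonal faces are flats: dimensions two, three and four

The sensible first move is to read as many faces as possible off the matroid. For 2-faces with at least four vertices this works perfectly.

**Lemma 1.** Let $P$ be w.n. with $d\ge 2$. The 2-faces of $P$ with at least 4 vertices are exactly the 2-dimensional flats $K$ with $|K|\ge4$. Summing over these,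
$$f_1=\binom n2-\sum_K\frac{|K|(|K|-3)}2,\qquad f_{02}-3f_2=\sum_K(|K|-3).\tag{4}$$
So both numbers are determined by the matroid. (For $d=2$, $P$ is its own 2-face, and $f_2$, $f_{02}$ count accordingly.)

*Proof.* A 2-face is a 2-dimensional flat. Conversely, let $K$ be a 2-dimensional flat with $|K|\ge4$. Its points are vertices of $P$, so $K$ is the vertex set of a convex polygon. Take two crossing diagonals with end pairs $X$ and $Y$. By weak neighborliness with $k=1$, $X$ lies in a face $F$ with $\dim F\le2$. The crossing point lies in $F$ and is a positive combination of the two points of $Y$, so $Y\subseteq F$. Hence $\operatorname{aff}F\supseteq\operatorname{aff}(X\cup Y)=\operatorname{aff}K$, and by dimension $\operatorname{aff}F=\operatorname{aff}K$. As $F$ is a flat, $V(F)=V\cap\operatorname{aff}K=K$.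

For the first formula, every pair of vertices lies in a face of dimension at most 2. If it is not an edge, it is a diagonal of a 2-face. That 2-face is unique, because two distinct 2-faces meet in a face of dimension at most 1, and if this contained the pair, the pair would be an edge. Conversely, a diagonal of a 2-face is not an edge. An $m$-gon has $m(m-3)/2$ diagonals, and triangles have none. The second formula is $\sum_F(|F|-3)$ over all 2-faces, in which triangles contribute $0$. $\square$

**Proof of Theorem C(1) for $d\le3$.** For $d\le 1$ the combinatorial type is unique, and for $d=2$ it is determined by $n$. For $d=3$ we have $f_0=n$, and $f_1$ is given by Lemma 1. Then $f_2=2-f_0+f_1$. Each edge has two vertices and lies in two facets, so $f_{01}=f_{12}=2f_1$ and $f_{012}=4f_1$. A polygon has as many vertices as edges, so $f_{02}=f_{12}=2f_1$. $\blacksquare$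

**Proof of Theorem C(3).** Let $d=4$. This step expresses the whole flag vector through $f_0,f_1,f_2,f_{02}$ (an instance of the generalized Dehn–Sommerville relations of Bayer–Billera, Invent. Math. 79 (1985)); here is the computation. Euler's relation gives
$$f_3=f_2-f_1+f_0.$$
We have $f_{01}=2f_1$ and $f_{23}=2f_2$ (each 2-face is in exactly two facets). Polygons have as many edges as vertices, so $f_{12}=f_{02}$. The faces containing a fixed edge form the face lattice of a polygon, so each edge is in as many facets as 2-faces, and $f_{13}=f_{12}=f_{02}$. Euler's relation for the facets, summed over all facets, gives $f_{03}-f_{13}+f_{23}=2f_3$, that is,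
$$f_{03}=2f_3+f_{02}-2f_2.\tag{5}$$
Finally $f_{012}=2f_{12}=2f_{02}$, $f_{013}=2f_{13}=2f_{02}$, $f_{023}=2f_{02}$, $f_{123}=2f_{12}=2f_{02}$ and $f_{0123}=2f_{012}=4f_{02}$. This exhausts all $S$.

Now the matroid gives $f_0=n$, and by Lemma 1 it gives $f_1$ and $f_{02}-3f_2$. If the number of facets $f_3$ is also known, then $f_2=f_1-f_0+f_3$, then $f_{02}$, then everything. $\blacksquare$

**The $h$-vector in dimension four.** Using (1), (2) and $g=1+(m-3)x$ for $m$-gons, for every 4-polytope
$$h(\partial P,x)=(x-1)^4+f_0(x-1)^3+f_1(x-1)^2+\sum_{\dim F=2}\bigl(1+(|F|-3)x\bigr)(x-1)+\sum_{\dim F=3}\bigl(1+(|F|-4)x\bigr).$$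
The coefficients of $x^4$ and $x^3$ are $1$ and $f_0-4$. The constant term is $1-f_0+f_1-f_2+f_3=1$. The coefficient of $x$ is
$$-4+3f_0-2f_1+f_2-(f_{02}-3f_2)+f_{03}-4f_3,$$
and inserting (5) turns this into $-4+3f_0-2(f_1-f_2+f_3)=f_0-4$. The coefficient of $x^2$ is
$$h_2=6-3f_0+f_1+(f_{02}-3f_2).\tag{6}$$
By Lemma 1 this is a function of the matroid. So Theorem B holds for $d=4$, by hand.

**Where the first move stops.** In dimension 4 the matroid thus gives $f_0$, $f_1$, $f_{02}-3f_2$ and $f_2-f_3=f_1-f_0$, and exactly one number is missing, say $f_3$. The missing information is about triangles. Weak neighborliness of a 4-polytope is a condition on pairs of vertices only. The crossing argument of Lemma 1 needs two crossing pairs in a plane, and a 2-dimensional flat with exactly three elements has none. Nothing so far decides whether such a flat is a face, and the next section shows that nothing can.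

## A prism and two more points in $\mathbb R^4$

To build $P$ and $Q$, put a triangular prism into a hyperplane $H\subset\mathbb R^4$ and add two points $u_1,u_2\notin H$ whose joining line meets $H$ in a point $z$. The matroid will turn out to know only on which planes through prism vertices $z$ lies. It does not know whether $u_1,u_2$ are on the same side of $H$, nor which faces of the prism are visible from $z$. We choose $z$ generic, and twice differently. The only thing to preserve is that each quadrilateral of the prism stays a 2-face, because the pairs $a_i,b_j$ with $i\ne j$ need it.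

Let $a_0=(0,0,0,0)$, $a_1=(1,0,0,0)$, $a_2=(0,1,0,0)$ and $b_i=a_i+(0,0,1,0)$. These six points are the vertices of a prism in $H=\{x_4=0\}$. Put $T_a=\{a_0,a_1,a_2\}$, $T_b=\{b_0,b_1,b_2\}$, $Q_{ij}=\{a_i,a_j,b_i,b_j\}$. Let
$$p_\pm=(\tfrac14,\tfrac14,2,\pm1),\qquad q_1=(-1,-1,\tfrac12,1),\qquad q_2=(-1,-1,\tfrac12,2),$$
$$P=\operatorname{conv}\{a_i,b_i,p_+,p_-\},\qquad Q=\operatorname{conv}\{a_i,b_i,q_1,q_2\}.$$
The line through the two extra points meets $H$ in $z_P=(\frac14,\frac14,2,0)$, respectively $z_Q=(-1,-1,\frac12,0)$. For $P$ the extra points are on opposite sides of $H$, and $z_P$ sees only the face $T_b$ of the prism. For $Q$ they are on the same side, and $z_Q$ sees exactly $Q_{01}$ and $Q_{02}$.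

**Step 1: the matroids agree.** The purpose is to show that independence does not depend on which of the two constructions we use. Map $a_i\mapsto a_i$, $b_i\mapsto b_i$, $p_+\mapsto q_1$, $p_-\mapsto q_2$. Write $u_1,u_2$ for the extra points and $z$ for $z_P$ or $z_Q$. Let $S$ be a set of prism vertices.

Since $u_i\notin H$, the set $S\cup\{u_i\}$ is independent if and only if $S$ is. Next, $\operatorname{aff}(S\cup\{u_1,u_2\})=\operatorname{aff}(S\cup\{z,u_1\})$. As $z$ is not a prism vertex, both sets have $|S|+2$ elements, so one is independent if and only if the other is. Since $u_1\notin H$, the second is independent if and only if $S\cup\{z\}$ is.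

We claim that in both cases $S\cup\{z\}$ is independent if and only if $|S|\le3$. The planes in $H$ spanned by three prism vertices are
$$x_3=0,\quad x_3=1,\quad x_1=0,\quad x_2=0,\quad x_1+x_2=1,$$
$$x_1+x_2+x_3=1,\quad x_2=x_3,\quad x_1=x_3,\quad x_1+x_2=x_3,\quad x_2+x_3=1,\quad x_1+x_3=1.$$
The first two come from the two triangles, and the next three from the $3\cdot4=12$ triples inside a quadrilateral. The last six come, in this order, from the remaining triples $a_1a_2b_0$, $a_0a_1b_2$, $a_0a_2b_1$, $b_1b_2a_0$, $b_0b_1a_2$, $b_0b_2a_1$. That is $2+12+6=20$ triples, all of them.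

For $z_P$, with coordinates $(\frac14,\frac14,2)$ in $H$: $x_3=2\notin\{0,1\}$, $x_1=x_2=\frac14\neq0$, $x_1+x_2=\frac12\ne1$, $x_1+x_2+x_3=\frac52\neq1$, $x_1=x_2\ne x_3$, $x_1+x_2\neq x_3$, and $x_1+x_3=x_2+x_3=\frac94\ne1$. For $z_Q$, with coordinates $(-1,-1,\frac12)$: $x_3=\frac12\notin\{0,1\}$, $x_1=x_2=-1\ne0$, $x_1+x_2=-2\neq1$, $x_1+x_2+x_3=-\frac32\ne1$, $x_1=x_2\neq x_3$, $x_1+x_2\ne x_3$, and $x_1+x_3=x_2+x_3=-\frac12\neq1$. So $z$ lies on none of these planes.

No three prism vertices are collinear, so a triple $S$ is independent, and it stays independent when $z$ is added. Smaller sets $S$ are contained in triples. For $|S|\ge4$, the set $S\cup\{z\}$ has at least 5 points in a 3-dimensional space and is dependent. This proves the claim, and the bijection preserves independence in both directions.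

**Step 2: the faces of $P$.** The purpose is to find all facets of $P$. The table gives the values of affine functions at the eight points.

| function | $a_0$ | $a_1$ | $a_2$ | $b_0$ | $b_1$ | $b_2$ | $p_+$ | $p_-$ | zero set |
|---|---|---|---|---|---|---|---|---|---|
| $x_3-2x_4$ | 0 | 0 | 0 | 1 | 1 | 1 | 0 | 4 | $T_ap_+$ |
| $4x_1-x_4$ | 0 | 4 | 0 | 0 | 4 | 0 | 0 | 2 | $Q_{02}p_+$ |
| $4x_2-x_4$ | 0 | 0 | 4 | 0 | 0 | 4 | 0 | 2 | $Q_{01}p_+$ |
| $2-2x_1-2x_2-x_4$ | 2 | 0 | 0 | 2 | 0 | 0 | 0 | 2 | $Q_{12}p_+$ |
| $1+4x_2-x_3$ | 1 | 1 | 5 | 0 | 0 | 4 | 0 | 0 | $b_0b_1p_+p_-$ |
| $1+4x_1-x_3$ | 1 | 5 | 1 | 0 | 4 | 0 | 0 | 0 | $b_0b_2p_+p_-$ |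
| $3-2x_1-2x_2-x_3$ | 3 | 1 | 1 | 2 | 0 | 0 | 0 | 0 | $b_1b_2p_+p_-$ |

Replacing $x_4$ by $-x_4$ in the first four rows exchanges the last two value columns and gives the zero sets $T_ap_-$, $Q_{02}p_-$, $Q_{01}p_-$, $Q_{12}p_-$. All values are nonnegative, so each zero set is a face. Each is 3-dimensional. The sets $T_ap_\pm$ are tetrahedra and the sets $Q_{ij}p_\pm$ are quadrilateral pyramids because $p_\pm\notin H$; the sets $b_ib_jp_+p_-$ are independent by Step 1. So these are $8+3=11$ facets.

In a polytope every ridge lies in exactly two facets, and the graph of facets joined across ridges is connected. So a nonempty list of facets is complete as soon as every ridge of a listed facet lies in two listed facets. Here the ridges are the 2-faces, and for $\varepsilon=\pm$ and $\{i,j,k\}=\{0,1,2\}$: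

- $T_a$ lies in $T_ap_+$ and $T_ap_-$ (1 face).
- $Q_{ij}$ lies in $Q_{ij}p_+$ and $Q_{ij}p_-$ (3 faces).
- $a_ia_jp_\varepsilon$ lies in $T_ap_\varepsilon$ and $Q_{ij}p_\varepsilon$ (6 faces).
- $b_ib_jp_\varepsilon$ lies in $Q_{ij}p_\varepsilon$ and $b_ib_jp_+p_-$ (6 faces).
- $a_ib_ip_\varepsilon$ lies in $Q_{ij}p_\varepsilon$ and $Q_{ik}p_\varepsilon$ (6 faces).
- $b_ip_+p_-$ lies in $b_ib_jp_+p_-$ and $b_ib_kp_+p_-$ (3 faces).

These are all the 2-faces of the listed facets, so the 11 facets are all the facets, and there are $1+3+6+6+6+3=25$ two-faces. The edges are the 9 prism edges, the 12 pairs $a_ip_\pm,b_ip_\pm$, and $p_+p_-$: 22 in all. All eight points are vertices of listed facets. Hence $f(P)=(8,22,25,11)$. Note that $T_b$ is not a 2-face of $P$.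

**Step 3: the faces of $Q$.** The same procedure works.

| function | $a_0$ | $a_1$ | $a_2$ | $b_0$ | $b_1$ | $b_2$ | $q_1$ | $q_2$ | zero set |
|---|---|---|---|---|---|---|---|---|---|
| $x_4$ | 0 | 0 | 0 | 0 | 0 | 0 | 1 | 2 | prism |
| $x_1+x_4$ | 0 | 1 | 0 | 0 | 1 | 0 | 0 | 1 | $Q_{02}q_1$ |
| $x_2+x_4$ | 0 | 0 | 1 | 0 | 0 | 1 | 0 | 1 | $Q_{01}q_1$ |
| $4x_3-x_4$ | 0 | 0 | 0 | 4 | 4 | 4 | 1 | 0 | $T_aq_2$ |
| $4(1-x_3)-x_4$ | 4 | 4 | 4 | 0 | 0 | 0 | 1 | 0 | $T_bq_2$ |
| $2(1-x_1-x_2)-3x_4$ | 2 | 0 | 0 | 2 | 0 | 0 | 3 | 0 | $Q_{12}q_2$ |
| $1-x_1+2x_2$ | 1 | 0 | 3 | 1 | 0 | 3 | 0 | 0 | $a_1b_1q_1q_2$ |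
| $1-x_2+2x_1$ | 1 | 3 | 0 | 1 | 3 | 0 | 0 | 0 | $a_2b_2q_1q_2$ |
| $x_2+2x_3$ | 0 | 0 | 1 | 2 | 2 | 3 | 0 | 0 | $a_0a_1q_1q_2$ |
| $x_1+2x_3$ | 0 | 1 | 0 | 2 | 3 | 2 | 0 | 0 | $a_0a_2q_1q_2$ |
| $x_2+2(1-x_3)$ | 2 | 2 | 3 | 0 | 0 | 1 | 0 | 0 | $b_0b_1q_1q_2$ |
| $x_1+2(1-x_3)$ | 2 | 3 | 2 | 0 | 1 | 0 | 0 | 0 | $b_0b_2q_1q_2$ |

Again all values are nonnegative and all zero sets are 3-dimensional (the last six by Step 1), so these are 12 facets. The last six are $e\cup\{q_1,q_2\}$ for the six edges $e$ of the hexagon $a_0a_1b_1b_0b_2a_2$, which passes through all prism vertices and bounds the part of the prism surface visible from $z_Q$. The 2-faces of the listed facets are as follows.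

- $T_a,T_b,Q_{01},Q_{02},Q_{12}$ lie in the prism and in $T_aq_2$, $T_bq_2$, $Q_{01}q_1$, $Q_{02}q_1$, $Q_{12}q_2$ respectively (5 faces).
- $a_0b_0q_1$ lies in $Q_{01}q_1$ and $Q_{02}q_1$ (1 face).
- $a_1a_2q_2$ lies in $T_aq_2$ and $Q_{12}q_2$; $b_1b_2q_2$ lies in $T_bq_2$ and $Q_{12}q_2$ (2 faces).
- For each hexagon edge $e$, the triangle $eq_1$ lies in $eq_1q_2$ and in one of $Q_{01}q_1$ (for $e=a_0a_1,a_1b_1,b_1b_0$) and $Q_{02}q_1$ (for $e=b_0b_2,b_2a_2,a_2a_0$) (6 faces).
- For each hexagon edge $e$, the triangle $eq_2$ lies in $eq_1q_2$ and in one of $T_aq_2$ (for $a_0a_1,a_2a_0$), $T_bq_2$ (for $b_1b_0,b_0b_2$), $Q_{12}q_2$ (for $a_1b_1,b_2a_2$) (6 faces).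
- For each hexagon vertex $v$, the triangle $vq_1q_2$ lies in the two facets $eq_1q_2$ with $v\in e$ (6 faces).

So the list of facets is complete, and there are $5+1+2+6+6+6=26$ two-faces. The edges are the 9 prism edges, all 12 pairs $q_iv$ with $v$ a prism vertex, and $q_1q_2$: 22 in all. All eight points are vertices. Hence $f(Q)=(8,22,26,12)$.

**Step 4: weak neighborliness.** For $k=0$ there is nothing to show, and for $k\ge2$ the polytope itself has dimension $4\le 2k$. For $k=1$: in both polytopes all pairs of vertices are edges except the six pairs $a_i,b_j$ with $i\ne j$, and each of these lies in the 2-face $Q_{ij}$. This proves Theorem A. $\blacksquare$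

The $h$-vectors agree, as (6) predicts. Both polytopes have exactly three 2-faces that are not triangles, namely the $Q_{ij}$, so $f_{02}-3f_2=3$ and $h_2=6-24+22+3=7$. Thus $h(\partial P)=h(\partial Q)=(1,4,7,4,1)$.

## Weak neighborliness as an inequality on dependences

For Theorem B in all dimensions we shall argue by induction through flats. A flat need not be a face, so we must first know that $\operatorname{conv}K$ is again w.n. For this we rewrite the definition in a form that passes to subsets of $V$.

**Lemma 2.** $P$ is w.n. if and only if for every dependence $\lambda$ on $V$, with $X=\{\lambda<0\}$ and $Y=\{\lambda>0\}$,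
$$\dim\operatorname{aff}(X\cup Y)\le2|X|-2.\tag{7}$$
Consequently, if $P$ is w.n. and $W\subseteq V$, then $\operatorname{conv}W$ is w.n. In particular faces of $P$, and $\operatorname{conv}K$ for flats $K$, are w.n.

For example, the prism has the dependence $a_0-a_1-b_0+b_1$ with $|X|=2$, and (7) reads $2\le2$. The bipyramid over a triangle has a dependence in which $X$ consists of the two apexes and $Y$ of the triangle, and (7) would read $3\le2$.

*Proof.* ($\Rightarrow$) Since $\lambda\ne0$ and $\sum\lambda_v=0$, $X\neq\emptyset$. Weak neighborliness gives a face $F\supseteq X$ with $\dim F\le2(|X|-1)$. After scaling, the two sides of $\sum_{x\in X}|\lambda_x|x=\sum_{y\in Y}\lambda_yy$ are convex combinations of the same point. By the left side the point is in $F$; as $F$ is a face and all coefficients on the right are positive, $Y\subseteq F$. So $\dim\operatorname{aff}(X\cup Y)\le\dim F\le2|X|-2$.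

($\Leftarrow$) Let $|X|=k+1$, and let $F$ be the smallest face containing $X$. Let $z$ be the barycenter of $X$. Any face containing $z$ contains $X$, so the smallest face containing $z$ is $F$, that is, $z\in\operatorname{relint}F$. Hence $z$ is a convex combination of the vertices of $F$ with all coefficients positive. Subtract the uniform combination on $X$. The result is a function $\lambda$ with $\sum\lambda_v=0$ and $\sum\lambda_vv=0$, supported in $V(F)$, positive on $V(F)\setminus X$, and with $X':=\{\lambda<0\}\subseteq X$.

If $V(F)=X$, then $\dim F\le k\le2k$. Otherwise $\lambda\ne0$ is a dependence. Every vertex of $F$ outside the support of $\lambda$ lies in $X\setminus X'$, and adding one point raises the dimension of an affine hull by at most one. So by (7),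
$$\dim F\le(2|X'|-2)+|X\setminus X'|\le2|X|-2=2k.$$

For the consequence: the points of $W$ are vertices of $P$, so $V(\operatorname{conv}W)=W$. Dependences on $W$, extended by $0$, are dependences on $V$ with the same $X$ and $Y$. So (7) holds for $\operatorname{conv}W$. $\square$

## All triangulations of a weakly neighborly polytope have $h(T,x)=g(P,x)$

The next proposition turns the recursively defined polynomial $g(P,x)$ into a count of simplices. It is stated with the reference: compare Bayer, *Equidecomposable and weakly neighborly polytopes*, Israel J. Math. 81 (1993).

**Proposition 3.** If $P$ is w.n. and $T$ is any triangulation of $P$, then $h(T,x)=g(P,x)$. In particular all triangulations of $P$ have the same $f$-vector. Moreover $h(\partial P)$ is palindromic, meaning $h_i=h_{d-i}$.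

*Proof.* We use induction on $d$. For $d=-1$ we have $T=\{\emptyset\}$ and $h(T,x)=1=g(\emptyset,x)$. Let $d\ge0$ and put $D=d+1$. Call $\sigma\in T$ *interior* if it is contained in no proper face of $P$; write $\operatorname{int}T$ for the set of interior simplices and $\partial T$ for the rest. So $\emptyset\in\partial T$. (For $d=-1$ there are no proper faces, and $\emptyset$ is interior.)

**Step 1: an Euler characteristic identity.** The aim is an inclusion–exclusion that detects interior simplices:
$$\sum_{\tau\in T,\ \tau\supseteq\sigma}(-1)^{D-|\tau|}=\begin{cases}1&\sigma\in\operatorname{int}T,\\0&\sigma\in\partial T.\end{cases}\tag{8}$$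
Write $\tilde\chi(\Delta)=\sum_{\rho\in\Delta}(-1)^{|\rho|-1}$ for the reduced Euler characteristic of a simplicial complex. It is $0$ for a contractible complex and $(-1)^{m-1}$ for an $(m-1)$-sphere. With $s=|\sigma|$, $m=D-s$ and $\rho=\tau\setminus\sigma$ running through the link of $\sigma$, the left side of (8) is $-(-1)^{m}\,\tilde\chi(\operatorname{link}\sigma)$.

If $\sigma=\emptyset$, the link is $T$, whose underlying space $P$ is contractible, so the sum is $0$, and $\emptyset\in\partial T$. If $s=D$, the only $\tau$ is $\sigma$, the sum is $1$, and $\sigma$ is interior because it has dimension $d$.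

Let $1\le s\le d$, so $m\ge1$. Choose $x$ in the relative interior of $\operatorname{conv}\sigma$. Work in the $d$-dimensional space $\operatorname{aff}P$, with $x$ as origin. Let $L$ be the $(s-1)$-dimensional linear span of $\sigma-x$, and let $\pi$ be the projection modulo $L$, onto a space of dimension $d-s+1=m$. The simplices of $T$ that contain $x$ are exactly the $\tau\supseteq\sigma$, and near $x$ they cover $P$ and meet along common faces. So the simplicial cones spanned by $\pi(v-x)$, $v\in\tau\setminus\sigma$, meet along common faces and cover the cone $C=\pi(\operatorname{cone}(P-x))$. Intersecting with the unit sphere, we see that $\operatorname{link}\sigma$ triangulates $C\cap S^{m-1}$.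

If $\sigma$ is interior, then $x$ is an interior point of $P$, $C=\mathbb R^m$, $\tilde\chi=(-1)^{m-1}$, and the sum is $-(-1)^m(-1)^{m-1}=1$. If $\sigma$ lies in a proper face, then $C$ is a closed convex cone with interior points that is contained in a closed half-space, because a hyperplane supporting $P$ along that face contains $\sigma$. Choose $c$ in the interior of $C$. Then $-c\notin C$, since otherwise $0$ would be interior to $C$. So $C\cap S^{m-1}$ contracts to the direction of $c$ by normalizing $(1-t)y+tc$, which is never $0$. Hence $\tilde\chi=0$ and the sum is $0$. This proves (8).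

**Step 2: $h(T,x)$ counts interior simplices.** The aim is formula (10), which will bound the degree. Multiply (8) by $x^{|\sigma|}(1-x)^{D-|\sigma|}$ and sum over $\sigma\in T$:
$$\sum_{\sigma\in\operatorname{int}T}x^{|\sigma|}(1-x)^{D-|\sigma|}=\sum_{\tau\in T}(x-1)^{D-|\tau|}\sum_{\sigma\subseteq\tau}x^{|\sigma|}(1-x)^{|\tau|-|\sigma|}=\sum_{\tau\in T}(x-1)^{D-|\tau|}=x^Dh(T,1/x).\tag{9}$$
Here we split $(1-x)^{D-|\sigma|}=(1-x)^{D-|\tau|}(1-x)^{|\tau|-|\sigma|}$, and the inner sum is $(x+1-x)^{|\tau|}=1$. The last equality is (3) with $1/x$ in place of $x$. Replacing $x$ by $1/x$ in (9) and multiplying by $x^D$,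
$$h(T,x)=\sum_{\sigma\in\operatorname{int}T}(x-1)^{D-|\sigma|}.\tag{10}$$
This also holds for $d=-1$, where both sides are $1$.

**Step 3: comparison with the boundary.** Put $h(\partial T,x)=\sum_{\sigma\in\partial T}x^{|\sigma|}(1-x)^{d-|\sigma|}$. Subtracting (9) from (3) leaves the sum over $\partial T$:
$$h(T,x)-x^Dh(T,1/x)=(1-x)\,h(\partial T,x).\tag{11}$$
The left side changes sign under $A(x)\mapsto x^DA(1/x)$. The same operation turns the right side into $x^D(1-1/x)h(\partial T,1/x)=-(1-x)\,x^dh(\partial T,1/x)$. Hence
$$h(\partial T,x)=x^dh(\partial T,1/x)=\sum_{\sigma\in\partial T}(x-1)^{d-|\sigma|}.\tag{12}$$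
The first equality says that $h(\partial T,x)$ is palindromic.

**Step 4: $h(\partial T,x)=h(\partial P,x)$.** Each $\sigma\in\partial T$ is interior to $T|_F$ for exactly one proper face $F$, namely the smallest face containing $\sigma$ (for $\sigma=\emptyset$ this is $F=\emptyset$). Group (12) by $F$ and apply (10) to each $T|_F$:
$$h(\partial T,x)=\sum_{F<P}(x-1)^{d-1-\dim F}\sum_{\sigma\in\operatorname{int}T|_F}(x-1)^{\dim F+1-|\sigma|}=\sum_{F<P}(x-1)^{d-1-\dim F}\,h(T|_F,x).$$
Faces of $P$ are w.n. by Lemma 2, so by induction $h(T|_F,x)=g(F,x)$, and the sum is $h(\partial P,x)$ by (1). In particular $h(\partial P,x)$ is palindromic.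

**Step 5: the degree bound.** Here weak neighborliness of $P$ itself enters. Let $\sigma$ be interior with $|\sigma|=k+1$; note $\sigma\neq\emptyset$, so $k\ge0$. It lies in a face of dimension at most $2k$, and this face must be $P$. So $2k\ge d$ and $D-|\sigma|=d-k\le d/2$. By (10), $\deg h(T,x)\le\lfloor d/2\rfloor$. Consequently $x^Dh(T,1/x)$ has only terms of degree at least $d+1-\lfloor d/2\rfloor>d/2$. So in (11), now with $h(\partial P,x)$ on the right, $h(T,x)$ is exactly the part of $(1-x)h(\partial P,x)$ of degree at most $\lfloor d/2\rfloor$. That part is $\sum_{i\le\lfloor d/2\rfloor}(h_i-h_{i-1})x^i=g(P,x)$.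

Finally, the polynomials $x^j(1-x)^{D-j}$, $0\le j\le D$, are linearly independent. So $h(T,x)$ determines $f(T)$, and all triangulations have the same $f$-vector. $\square$

Later we need $h_i(T)$ in terms of $f(T)$: expanding (3),
$$h_i(T)=\sum_{j\le i}(-1)^{i-j}\binom{d+1-j}{d+1-i}f_{j-1}(T).\tag{13}$$

## Möbius inversion over the lattice of flats

By Proposition 3 and (13), Theorem B amounts to showing that the matroid determines $f_k(T)$ for $k\le\lfloor d/2\rfloor-1$, hence for certain $k$ with $2k<d$.

The natural attempt is to localize on faces. If $2k<d$, every $k$-simplex of $T$ lies in a proper face. So $f_k(T)=\sum_{F<P}c_k(F)$, where $c_k(F)$ is the number of $k$-simplices of $T|_F$ contained in no proper face of $F$. One could hope to control each $c_k(F)$ by induction. The attempt stops at the index set: the sum runs over the faces of $P$, and by Theorem A the matroid does not know which flats are faces. The pair of Theorem A also gives a hint. For $k=1$, the triangle $T_b$ is an index for $Q$ and not for $P$, but $c_1(T_b)=0$, since the three edges of $T_b$ lie in proper faces of it.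

The idea is to index by *all* flats, which the matroid knows, and to prove that the flats which should not be there contribute zero.

Let $P$ be w.n. For a flat $K$ and $k\ge0$, let $f_k(K)$ be the number of $k$-simplices (that is, $(k+1)$-element members) in a triangulation of $\operatorname{conv}K$. This is well defined because $\operatorname{conv}K$ is w.n. (Lemma 2) and all its triangulations have the same $f$-vector (Proposition 3). Define $\varphi_k$ on flats recursively by
$$f_k(K)=\sum_{K'\subseteq K,\ K'\text{ flat}}\varphi_k(K').\tag{14}$$

Here is the prism with $k=1$. Each of the 15 pairs is a flat with $\varphi_1=1$, and the empty flat and single vertices have $\varphi_1=0$. Each three-point flat has $f_1=3$, hence $\varphi_1=3-3=0$, whether or not it is a face. Each quadrilateral has $f_1=5$ and contains 6 pairs, so $\varphi_1=-1$. The vanishing proved next says $\varphi_1(V)=0$, that is, $f_1(V)=15-3=12$. Indeed, a triangulation of the prism has the 9 edges of the prism plus one diagonal in each quadrilateral, and no further edges, since all pairs lie in the boundary.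

**Lemma 4.** Let $P$ be a w.n. $d$-polytope and $0\le2k<d$. Then $\varphi_k(K)=0$ for every flat $K$ not contained in a proper face of $P$. In particular $\varphi_k(V)=0$.

*Proof.* We use induction on $|K|$. Let $K$ be a flat not contained in a proper face, and assume the claim for smaller flats.

**Step 1: the traces of faces on $K$.** We set up a family to localize on. Let
$$\mathcal L=\{V(F)\cap K: F\text{ a proper face of }P\}.$$
Members of $\mathcal L$ are flats, being intersections of flats. They are vertex sets of faces of $\operatorname{conv}K$, because a hyperplane supporting $P$ in $F$ cuts $\operatorname{conv}K$ in $\operatorname{conv}(V(F)\cap K)$ (and $\emptyset$ is a face). They are proper subsets of $K$, as $K$ is in no proper face. And $\mathcal L$ is closed under intersection. So every subset of $K$ contained in some member of $\mathcal L$ has a least such member. A subset of $K$ is contained in some member of $\mathcal L$ if and only if it is contained in a proper face of $P$.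

**Step 2: counting simplices by least member.** Fix a triangulation $T_K$ of $\operatorname{conv}K$. Let $X\in T_K$ with $|X|=k+1$. As $P$ is w.n., $X$ lies in a face of $P$ of dimension at most $2k<d$, which is a proper face; so $X$ lies in a member of $\mathcal L$. For $J\in\mathcal L$ let $a(J)$ be the number of such $X$ whose least member is $J$. Then
$$f_k(K)=\sum_{J\in\mathcal L}a(J).$$
Since $J$ is a face of $\operatorname{conv}K$, the restriction of $T_K$ to $J$ triangulates $\operatorname{conv}J$. A set $X$ lies in $J$ if and only if its least member is contained in $J$. Hence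
$$f_k(J)=\sum_{J'\in\mathcal L,\ J'\subseteq J}a(J')\qquad(J\in\mathcal L).$$

**Step 3: counting flats by least member.** We do the same with $\varphi_k$. For $J\in\mathcal L$ let $b(J)=\sum\varphi_k(K')$ over the flats $K'\subseteq K$ whose least member of $\mathcal L$ is $J$. A flat $K'$ is contained in $J$ if and only if it has a least member and this is contained in $J$. So, by (14),
$$\sum_{J'\in\mathcal L,\ J'\subseteq J}b(J')=\sum_{K'\subseteq J}\varphi_k(K')=f_k(J)\qquad(J\in\mathcal L).$$

**Step 4: comparison.** The functions $a$ and $b$ satisfy the same triangular system over the finite ordered set $\mathcal L$, so $a=b$. Hence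
$$f_k(K)=\sum_{J\in\mathcal L}b(J)=\sum_{\substack{K'\subseteq K\text{ flat}\\K'\text{ in a proper face of }P}}\varphi_k(K').$$
Subtract this from (14): the sum of $\varphi_k(K')$ over the flats $K'\subseteq K$ that are not contained in a proper face of $P$ is $0$. By induction all terms with $K'\subsetneq K$ in this sum vanish. The only remaining term is $\varphi_k(K)$, so it is $0$.

The last claim of the lemma is the case $K=V$. $\square$

The condition "contained in a proper face" is not a matroid condition, but the conclusion $\varphi_k(V)=0$ does not mention faces at all.

**Proof of Theorem B.** We use induction on $d$; for $d=0$ both polytopes are points.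

**Step 1: proper flats.** Let $K\mapsto K^*$ be the bijection of flats induced by the matroid isomorphism. It preserves inclusion and dimension and restricts to isomorphisms of the matroids on $K$ and $K^*$. Let $K$ be a proper flat, that is, $K\neq V(P)$. If $K=\emptyset$, then $f_k(K)=f_k(K^*)=0$. Otherwise $\operatorname{conv}K$ and $\operatorname{conv}K^*$ are w.n. by Lemma 2, of the same dimension, which is smaller than $d$, with isomorphic matroids. By induction they have the same toric $h$, hence by (1) the same $g$, hence by Proposition 3 triangulations with the same $h(T,x)$ and the same $f$-vector. So $f_k(K)=f_k(K^*)$ for all $k\ge 0$. Since $\varphi_k(K)$ is computed by (14) from flats contained in $K$, also $\varphi_k(K)=\varphi_k(K^*)$ for all proper flats $K$.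

**Step 2: the top flat.** Let $0\le2k<d$. By Lemma 4, $\varphi_k(V(P))=0=\varphi_k(V(Q))$, so
$$f_k(V(P))=\sum_{K\subsetneq V(P)}\varphi_k(K)=\sum_{K^*\subsetneq V(Q)}\varphi_k(K^*)=f_k(V(Q)).$$

**Step 3: from $f_k$ to $h$.** Let $T_P,T_Q$ be triangulations of $P,Q$. For $i\le\lfloor d/2\rfloor$, formula (13) involves only $f_{-1}=1$ and $f_k$ with $0\le k\le\lfloor d/2\rfloor-1$, for which $2k\le d-2<d$. By Step 2, $h_i(T_P)=h_i(T_Q)$ for $i\le\lfloor d/2\rfloor$. By Proposition 3, $h(T_P,x)=g(P,x)$ and $h(T_Q,x)=g(Q,x)$ have degree at most $\lfloor d/2\rfloor$, so $g(P,x)=g(Q,x)$. By (1), $h_i(\partial P)=\sum_{j\le i}g_j(P)$ for $i\le d/2$, and likewise for $Q$. The remaining coefficients follow because both $h(\partial P)$ and $h(\partial Q)$ are palindromic. So $h(\partial P)=h(\partial Q)$. $\blacksquare$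

## At most $d+3$ vertices: Gale transforms in dimension at most two

Next comes the second half of Theorem C(1). The inequality (7) becomes very restrictive when the space of dependences is small.

**Definition (Gale transform).** Let $\Lambda$ be the vector space of all $\lambda:V\to\mathbb R$ with $\sum\lambda_v=0$, $\sum\lambda_vv=0$, and let $r=\dim\Lambda=n-d-1$. For $v\in V$ let $\bar v\in\Lambda^*\cong\mathbb R^r$ be the evaluation $\lambda\mapsto\lambda_v$. Thus the dependences are exactly the functions $\lambda_v=u(\bar v)$ with $0\ne u\in(\mathbb R^r)^*$. For $S\subseteq V$ we write $\bar S$ for the family $(\bar v)_{v\in S}$, with multiplicities. The vectors $\bar v$ span $\mathbb R^r$.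

For the prism, the equations for $\lambda(a_i)=\alpha_i$, $\lambda(b_i)=\beta_i$ say $\sum\alpha_i+\sum\beta_i=0$, $\sum\beta_i=0$ (from $x_3$), $\alpha_1+\beta_1=0$, $\alpha_2+\beta_2=0$, hence also $\alpha_0+\beta_0=0$. So $r=2$, $\bar b_i=-\bar a_i$, and $\bar a_0+\bar a_1+\bar a_2=0$: three lines in the plane, with one vector on each of the six rays.

**Lemma 5.** Let $F\subseteq V$ and $S=V\setminus F$.

(a) $F$ is the vertex set of a face of $P$ if and only if $S=\emptyset$ or $0\in\operatorname{relint}\operatorname{conv}\bar S$. Such an $S$ is called a *coface*.

(b) $\dim\operatorname{aff}F=|F|-1-r+\operatorname{rank}\bar S$.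

(c) For $u\ne0$ let $n_+(u),n_-(u)$ be the numbers of $v$ with $u(\bar v)>0$, respectively $<0$, and let $\rho(u)$ be the rank of $\{\bar v:u(\bar v)=0\}$. Then
$$P\text{ is w.n.}\iff|n_+(u)-n_-(u)|\le r-1-\rho(u)\ \text{ for all }u\neq0.\tag{15}$$

*Proof.* (a) $F$ is the vertex set of a face if and only if some affine function is nonnegative on $V$ with zero set exactly $F$ (for $F=V$ take $0$, for $F=\emptyset$ take $1$). The vectors $(\ell(v))_{v\in V}$, with $\ell$ affine, form the orthogonal complement of $\Lambda$ in $\mathbb R^V$. A vector $w\in\mathbb R^V$ is orthogonal to $\Lambda$ if and only if $\sum_vw_vu(\bar v)=0$ for all $u$, that is, $\sum_vw_v\bar v=0$. So $F$ is a face if and only if there are $w_v>0$ $(v\in S)$ with $\sum_{v\in S}w_v\bar v=0$. For nonempty $S$ this means $0\in\operatorname{relint}\operatorname{conv}\bar S$.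

(b) The members of $\Lambda$ supported on $F$ are the $u$ vanishing on $\bar S$, a space of dimension $r-\operatorname{rank}\bar S$. And $\dim\operatorname{aff}F$ is $|F|-1$ minus the dimension of this space.

(c) For the dependence given by $u$, $|X|=n_-$, and $X\cup Y$ is the complement of $\{v:u(\bar v)=0\}$. By (b), $\dim\operatorname{aff}(X\cup Y)=n_++n_--1-(r-\rho)$. Then (7) reads $n_+-n_-\le r-1-\rho$. Applying this to $u$ and $-u$ gives (15), by Lemma 2. $\square$

For the prism, $S=\{a_i,b_i\}$ is a coface of rank 1, and (b) gives dimension $4-1-2+1=2$ for the quadrilateral $Q_{jk}$.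

By (b), the rank of $\bar S$ is determined by the matroid for every $S$. Also, for a face, the size and rank of its coface determine its dimension.

**Proof of Theorem C(1) for $n\le d+3$.** Here $r\le2$.

**The case $r=0$.** $P$ is a simplex, and its flag vector depends only on $d$.

**The case $r=1$.** For $u\neq0$ the vectors with $u(\bar v)=0$ are the zero vectors, so $\rho(u)=0$, and (15) says $n_+=n_-$. So the Gale transform consists of a number of zero vectors, and of equally many positive and negative vectors. By Lemma 5(a) the combinatorial type is determined by the number of zero vectors (those $v$ with $\operatorname{rank}\{\bar v\}=0$) and $n$, hence by the matroid.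

**The case $r=2$: the data.** We first extract from (15) everything that can be said about positions. Let $Z$ be the set of $v$ with $\bar v=0$, and $n'=n-|Z|$. Let $L_1,\dots,L_m$ be the lines spanned by nonzero vectors, with $m_i$ vectors on $L_i$, namely $a_i$ on one ray and $b_i$ on the other. The matroid determines $|Z|$ and the multiset $\{m_i\}$, since it determines the rank of each $\{\bar v\}$ and each $\{\bar v,\bar w\}$.

Choose $u$ with kernel $L_i$. Then $\rho(u)=1$, and (15) gives $n_+(u)=n_-(u)$: each open side of $L_i$ contains exactly $(n'-m_i)/2$ vectors. Now rotate the line slightly about $0$. The new $u'$ vanishes on no nonzero vector, so $\rho(u')=0$. One ray of $L_i$ joins one side and the other ray joins the other side, so (15) gives $|a_i-b_i|\le1$. Hence $\{a_i,b_i\}=\{\lfloor m_i/2\rfloor,\lceil m_i/2\rceil\}$.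

So $|Z|$, and for each $i$ the pair $\{a_i,b_i\}$ and the side size $(n'-m_i)/2$, are determined by the matroid. It remains to show that these data determine the number of chains of cofaces $S_1\supset\dots\supset S_t$ with prescribed sizes and ranks. Indeed, chains of faces correspond to such chains, and the dimensions of the faces are functions of the sizes and ranks, so each $f_S(P)$ is a sum of such numbers.

**The case $r=2$: types of cofaces.** By Lemma 5(a), the cofaces of rank 0 are the subsets of $Z$. Those of rank 1 are the sets $A\cup Z'$ with $Z'\subseteq Z$ and $A$ a set of nonzero vectors on one line $L_i$ meeting both of its rays. Those of rank 2 are the sets whose nonzero vectors positively span $\mathbb R^2$. Supersets of rank-2 cofaces are rank-2 cofaces. In a chain $S_1\supset\dots\supset S_t$ the ranks do not increase.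

**The case $r=2$: chains containing a rank-1 coface.** All rank-1 members of the chain lie on one line $L_i$, because they are nested. The rank-2 members contain a rank-1 coface on $L_i$. A superset $S$ of a rank-1 coface on $L_i$ is a coface of rank 2 if and only if it contains vectors strictly on both sides of $L_i$. If it does, it meets both rays of $L_i$ and both sides, so it positively spans; if it does not, its vectors lie in a closed half-plane and do not. So for fixed $i$, whether a sequence of nested sets is a chain of cofaces with the prescribed sizes and ranks depends only on how its members meet five classes: $Z$, the two rays of $L_i$, and the two open sides of $L_i$. The condition is symmetric in the two rays, and the two sides have equal size. Hence the number of such chains depends only on $|Z|$, $\{a_i,b_i\}$ and $(n'-m_i)/2$.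

**The case $r=2$: chains without a rank-1 coface.** Such a chain consists of rank-2 members $S_1\supset\dots\supset S_p$ followed by subsets of $Z$. Let $N_j$ be the number of $j$-element sets of nonzero vectors that positively span $\mathbb R^2$. If $p\ge1$, and sizes $s_1>\dots>s_t$ are prescribed, then $S_p$ with $j$ nonzero vectors can be chosen in $N_j\binom{|Z|}{s_p-j}$ ways. The sets above it are arbitrary supersets, chosen in $\prod_{i<p}\binom{n-s_{i+1}}{s_i-s_{i+1}}$ ways. The sets below it form an arbitrary chain of subsets of the $(s_p-j)$-element set $S_p\cap Z$ with the prescribed sizes. If $p=0$, all members are subsets of $Z$. So it suffices to determine the numbers $N_j$, or equivalently to count, by size, the nonempty sets $A$ of nonzero vectors that do *not* positively span. Each such $A$ is of exactly one of three types.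

- (i) $A$ is a subset of some $L_i$ meeting both rays.
- (ii) $A$ is a set as in (i) together with a nonempty set of vectors on one open side of that $L_i$.
- (iii) $A$ is contained in an open half-plane.

To see this, note that $A$ lies in a closed half-plane $\{u\ge0\}$ with $u\ne0$. If $A$ meets both rays of some $L_i$, then $u$ vanishes on $L_i$, so the rest of $A$ lies on one open side of $L_i$. This is type (i) or (ii), and $L_i$ is unique, because a set meeting both rays of two different lines positively spans. If $A$ meets both rays of no line, then on the boundary line of the half-plane $A$ occupies at most one ray, and a slight rotation puts $A$ into an open half-plane; this is type (iii). A set in an open half-plane contains no opposite vectors, so the types exclude one another, and conversely no set of these types positively spans.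

The count is now direct. A set of type (iii) has a unique clockwise-first ray, which lies in some $L_i$. The set consists of a nonempty set of vectors on that ray, together with any set of vectors on the open side of $L_i$ counterclockwise from it; conversely, every such set lies in an open half-plane and has that first ray. With $c_i=(n'-m_i)/2$, the number of $s$-element sets of type (iii) is
$$\sum_i\sum_{j\ge1}\left[\binom{a_i}{j}+\binom{b_i}{j}\right]\binom{c_i}{s-j}.$$
The number of $j$-element subsets of $L_i$ meeting both rays is $e_{i,j}=\binom{m_i}{j}-\binom{a_i}{j}-\binom{b_i}{j}$ for $j\ge1$. So the number of $s$-element sets of type (i) is $\sum_ie_{i,s}$, and that of type (ii) is $\sum_i\sum_{1\le j<s}2e_{i,j}\binom{c_i}{s-j}$. All of these depend only on the data. $\blacksquare$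

## Joins, and pairs in higher dimensions

To obtain Theorem C(2) we enlarge the pair of Theorem A without losing weak neighborliness, the matroid isomorphism, or the difference of $f$-vectors.

**Definition (join).** For polytopes $R\subset\mathbb R^a$ and $R'\subset\mathbb R^b$, the join $R*R'\subset\mathbb R^{a+b+1}$ is the convex hull of $R\times\{0\}\times\{0\}$ and $\{0\}\times R'\times\{1\}$.

Joining with a point is forming a pyramid; the join of two segments is a tetrahedron. We have $\dim(R*R')=\dim R+\dim R'+1$, and the vertices of $R*R'$ are those of $R$ and of $R'$. For a polytope $R$ put $F_R(x)=\sum_Fx^{\dim F+1}$, summed over all faces including $\emptyset$ and $R$; its coefficients are the $f$-vector together with the terms for $\emptyset$ and $R$.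

**Lemma 6.**
(a) $F_{R*R'}=F_RF_{R'}$.
(b) The underlying matroid of $R*R'$ is the direct sum of those of $R$ and $R'$: a set $S\cup S'$ with $S\subseteq V(R)$, $S'\subseteq V(R')$ is independent if and only if $S$ and $S'$ are.
(c) If $R$ and $R'$ are w.n., so is $R*R'$.

*Proof.* (a) The faces of $R*R'$ are the joins $F*F'$ of a face $F$ of $R$ and a face $F'$ of $R'$. Indeed, maximize a linear functional $(c,c',\gamma)$ over $R*R'$. If the maximum of $c$ over $R$ exceeds that of $c'+\gamma$ over $R'$, the face of maximizers is $F*\emptyset$ with $F$ the face of $R$ given by $c$. In the opposite case it is $\emptyset*F'$. With equality it is $F*F'$. Since $c$, $c'$ and $\gamma$ are arbitrary, all pairs with $F$ or $F'$ nonempty occur, and $\emptyset*\emptyset=\emptyset$. Since $\dim(F*F')+1=(\dim F+1)+(\dim F'+1)$, also with empty faces, the polynomials multiply.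

(b) Let $(\lambda,\lambda')$ be a dependence of $R*R'$. The last coordinate gives $\sum\lambda'_v=0$, hence $\sum\lambda_v=0$. The other coordinates give $\sum\lambda_vv=0$ and $\sum\lambda'_vv=0$. So the dependences are the nonzero pairs in which each component is zero or a dependence of $R$, respectively $R'$. The claim on independent sets follows.

(c) We verify (7) and use Lemma 2. Let $X_1,Y_1$ belong to $\lambda$ and $X_2,Y_2$ to $\lambda'$. If both components are nonzero, then, since $\operatorname{aff}R$ and $\operatorname{aff}R'$ are placed in join position,
$$\dim\operatorname{aff}(X\cup Y)=\dim\operatorname{aff}(X_1\cup Y_1)+\dim\operatorname{aff}(X_2\cup Y_2)+1\le(2|X_1|-2)+(2|X_2|-2)+1\le2|X|-2.$$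
If one component is zero, (7) is inherited from the other factor. $\square$

**Proof of Theorem C(2).** Points and $m$-gons are w.n. Let $P,Q$ be the pair of Theorem A, with $d=4$ and $n=8$.

**Step 1: $n=d+4$, $d\ge4$.** Join both $P$ and $Q$ with $j\ge0$ further points, one after the other. This gives polytopes with $d=4+j$ and $n=8+j=d+4$.

**Step 2: $d\ge7$, $n\ge d+4$.** Join both $P$ and $Q$ with an $m$-gon, $m\ge3$, and with $j\ge0$ points. The dimension is $4+2+1+j=7+j$, and $n=8+m+j=d+m+1$. Given $d\ge7$ and $n\ge d+4$, take $j=d-7$ and $m=n-d-1\ge3$.

**Step 3: the required properties.** By Lemma 6(c) all these polytopes are w.n. By Lemma 6(b) the matroid isomorphism between $P$ and $Q$, extended by the identity on the added vertices, is a matroid isomorphism. By Lemma 6(a) the polynomials of the two joins are $F_PG$ and $F_QG$ with the same nonzero polynomial $G$. Since $F_P\ne F_Q$, we get $F_PG\neq F_QG$, and the $f$-vectors differ. $\blacksquare$
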